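\title{Kekul\'e cells have small realizations}

\begin{abstract}
A port graph is a finite graph with a distinguished set $P$ of vertices, the ports. Its Kekul\'e cell is the family of all sets $F\subseteq P$ whose deletion leaves a graph with a perfect matching. We prove that every nonempty Kekul\'e cell $K$ on $k$ ports is the cell of a port graph with $O(k^5|K|)$ vertices. Consequently it is decidable whether a given family of subsets of $P$ is a Kekul\'e cell, and the problem lies in $\mathrm{NP}$ when the family is given as a list. The proof studies a realization with the fewest vertices by means of two shrinking operations, the Gallai--Edmonds decomposition, and a rank bound for a matrix of Pfaffians.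
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple. A \emph{port graph} is a graph $G=(V,E)$ together with a set $P\subseteq V$ of vertices called \emph{ports}. An \emph{almost-perfect matching} of $G$ is a set $M\subseteq E$ of pairwise disjoint edges that covers every vertex of $V\setminus P$, and its \emph{free set} is the set of ports that $M$ does not cover. The \emph{Kekul\'e cell} $K(G)$ is the family of all free sets of almost-perfect matchings of $G$; it may be empty. An almost-perfect matching with free set $F$ is the same thing as a perfect matching of $G-F$, so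
\begin{equation}\label{eq:cell}
K(G)=\{F\subseteq P:\ G-F \text{ has a perfect matching}\}.
\end{equation}

The cell is what the outside world sees of the matchings of $G$. Suppose that two port graphs $G_1$ and $G_2$ have the same port set $P$ and no other common vertex. A perfect matching of $G_1\cup G_2$ splits into an almost-perfect matching of $G_1$, with some free set $F$, and one of $G_2$ with free set $P\setminus F$; conversely, two such matchings combine. So whether $G_1\cup G_2$ has a perfect matching depends on $G_1$ only through $K(G_1)$, and it is natural to ask which families occur.

Let $P$ be a finite set. A \emph{cell} on $P$ is any family $K$ of subsets of $P$. A \emph{realization} of $K$ is a port graph $G$ with port set $P$ and $K(G)=K$, and $K$ is a \emph{Kekul\'e cell} if it has a realization. Let $KC$ be the class of Kekul\'e cells. It is known that $KC$ is semi-decidable: enumerate all port graphs with port set $P$ and stop when one with cell $K$ appears. The question, which comes from \cite{ports}, is whether $KC$ is decidable: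
\begin{quote}
Is there an algorithm that reads a finite set $P$ and a cell $K$ on $P$, always halts, and reports correctly whether $K$ is a Kekul\'e cell?
\end{quote}

This is a question about the size of realizations. There are finitely many cells on a set of $k$ ports, so there is a least number $f(k)$ such that every Kekul\'e cell on $k$ ports has a realization with at most $f(k)$ vertices. If $f$ is bounded by a computable function, the enumeration can be stopped at that bound. Conversely, a decision procedure lists the Kekul\'e cells on $k$ ports, and a search by increasing size then computes $f(k)$. The definition puts no visible limit on the part of $G$ outside $P$. Still, one would guess that the answer is yes: the symmetric difference of two almost-perfect matchings consists of cycles and of at most $k/2$ paths between ports, which suggests that a very large interior contains redundant parts. The difficulty is that shortening such a path may create a free set that does not belong to $K$.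

Throughout, $k=|P|$ and $m^+=\max(m,0)$.

\begin{theorem}\label{thm:decidable}
Let $K\neq\emptyset$ be a Kekul\'e cell on $P$. Then $K$ has a realization with at most
\[
2k+(k-2)^+\,(|K|+2)\,2^{k}
\]
vertices. Hence $KC$ is decidable.
\end{theorem}

\begin{theorem}\label{thm:np}
The bound in Theorem~\ref{thm:decidable} can be replaced by
\[
2k+(k-2)^+\,(|K|+2)\left(\binom k2+\binom k4\right)=O(k^5|K|).
\]
Hence $KC\in\mathrm{NP}$, with $K$ given as a list of subsets of $P$.
\end{theorem}

The second bound implies the first. We prove both because Theorem~\ref{thm:decidable} already answers the question and is reached halfway: both proofs rest on the count in Section~\ref{sec:guards}, and the second one replaces the number of subsets of $P$ by the rank of a matrix (Sections~\ref{sec:copies} and~\ref{sec:rank}). Membership in $\mathrm{NP}$ also needs a polynomial-time test of the equality $K(G)=K$, which is given in Section~\ref{sec:np}.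

\section{Small cells, twisting, and minimal realizations}\label{sec:small}

The empty cell is a Kekul\'e cell: take the edgeless graph on $P$ and one non-port vertex. For nonempty cells, \eqref{eq:cell} gives a parity condition, namely $|F|\equiv|V|\pmod 2$ for all $F\in K(G)$. So all members of a Kekul\'e cell have the same parity.

It is convenient to work with cells that contain $P$ itself, since then the non-ports can be matched among themselves. Pendant edges at the ports achieve this. For $T\subseteq P$ let $K^T=\{F\mathbin{\triangle}T:F\in K\}$, where $\triangle$ is the symmetric difference.

\begin{lemma}[Twist]\label{lem:twist}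
If $K$ has a realization with $m$ vertices, then $K^T$ has a realization with $m+|T|$ vertices.
\end{lemma}

\begin{proof}
Let $G$ realize $K$. For each $p\in T$ rename the vertex $p$ as $p^*$, make it a non-port, and add a new port $p$ whose only neighbor is $p^*$. Call the result $G^T$. Given an almost-perfect matching of $G$ with free set $F$, add the edges $pp^*$ for $p\in F\cap T$. This gives an almost-perfect matching of $G^T$ in which a port $p\in T$ is covered exactly when $p\in F$, while nothing changes for ports outside $T$; its free set is $F\mathbin{\triangle}T$. Conversely, deleting the edges $pp^*$ from an almost-perfect matching of $G^T$ leaves an almost-perfect matching of $G$ to which this construction applies. Hence $K(G^T)=K^T$.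
\end{proof}

If $F_0\in K$ and $T=P\setminus F_0$, then $P\in K^T$, $|K^T|=|K|$ and $(K^T)^T=K$.

\begin{example}[At most three ports]\label{ex:three}
Let $k\le3$, and let $K$ be a cell with $P\in K$ whose members have the same parity. The members other than $P$ have the form $P\setminus\{x,y\}$. The graph on $P$ with the corresponding edges $xy$ realizes $K$, because its matchings have at most one edge. By Lemma~\ref{lem:twist}, parity is the only condition on a nonempty cell when $k\le3$.
\end{example}

\begin{example}[Parity is not enough]\label{ex:notkekule}
Let $k=4$ and $K=\{\emptyset,P\}$. Suppose that $M$ and $M'$ are almost-perfect matchings of a port graph with free sets $P$ and $\emptyset$. In $M\mathbin{\triangle}M'$ the ports have degree $1$ and all other vertices have degree $0$ or $2$, so some component is a path $R$ between two ports $p,p'$, and it begins and ends with an edge of $M'$. Exchanging the edges of $M$ and $M'$ along $R$ turns $M$ into an almost-perfect matching with free set $P\setminus\{p,p'\}\notin K$. So $K$ is not a Kekul\'e cell.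
\end{example}

\begin{example}[The double star]\label{ex:star}
Let $P=\{a,b,c,d\}$ and let $G$ have two adjacent non-ports $u,v$, with $u$ adjacent to $a,c$ and $v$ adjacent to $b,d$ (Figure~\ref{fig:star}, left). An almost-perfect matching is $\{uv\}$ or $\{ux,vy\}$ with $x\in\{a,c\}$ and $y\in\{b,d\}$, so $K(G)$ consists of $P$ and the four sets $P\setminus\{x,y\}$. A realization of this cell without non-ports would have exactly the edges $ab,ad,cb,cd$; but this $4$-cycle has a perfect matching, and $\emptyset\notin K(G)$. Five vertices are excluded by parity. So $G$ is a smallest realization, and the only purpose of the pair $u,v$ is to keep $\emptyset$ out of the cell.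
\end{example}

The last sentence is the pattern of the whole proof: in a smallest realization every edge of a fixed perfect matching of the non-ports keeps some set out of the cell, and each set is kept out by only a few edges.

\medskip\noindent\textbf{Standing assumptions.} In Sections~\ref{sec:shrink}--\ref{sec:rank}, $K$ is a Kekul\'e cell on $P$ with $P\in K$, and $G=(V,E)$ is a realization of $K$ with the fewest vertices. We put $W=V\setminus P$. For each $F\in K$ we fix a perfect matching $M_F$ of $G-F$, and we write $M_0=M_P$; this is a perfect matching of $G[W]$. With $n=|M_0|$ we have $|V|=k+2n$, and $|F|\equiv k\pmod2$ for all $F\in K$. A \emph{forbidden set} is a set $J\subseteq P$ with $J\notin K$ and $|J|\equiv k\pmod 2$, and $\mathcal J$ is the family of forbidden sets. Finally,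
\[
c=(k-2)^+\left(1+\frac{|K|}{2}\right).
\]

\begin{lemma}[Reduction]\label{lem:reduction}
Let $g$ be a function of $k$, and suppose that $n\le c\,g(k)$ always holds under the standing assumptions. Then every nonempty Kekul\'e cell $K$ on $k$ ports has a realization with at most $2k+(k-2)^+(|K|+2)\,g(k)$ vertices.
\end{lemma}

\begin{proof}
Choose $T$ with $P\in K^T$. By Lemma~\ref{lem:twist}, $K^T$ is a Kekul\'e cell. Its smallest realization has $k+2n\le k+(k-2)^+(|K|+2)g(k)$ vertices, and twisting back by $T$ adds at most $k$ vertices.
\end{proof}

\section{Facts from matching theory}\label{sec:tools}

Let $H$ be a graph. We write $N_H(x)$ for the set of neighbors of a vertex $x$. An \emph{odd component} is a component with an odd number of vertices. The \emph{deficiency} $\operatorname{def}(H)$ is the number of vertices missed by a maximum matching. It has the parity of $|V(H)|$, and it is $0$ exactly when $H$ has a perfect matching.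

\medskip\noindent\textbf{(T) Odd components} (the easy direction of Tutte's $1$-factor theorem). If $A\subseteq V(H)$ and $H-A$ has more than $|A|$ odd components, then $H$ has no perfect matching. Indeed, a perfect matching sends at least one edge from each odd component to $A$, and these edges have distinct ends in $A$.

\medskip\noindent\textbf{(B) Augmenting paths} (Berge). For a matching $M$, an \emph{$M$-augmenting path} is a path whose two ends are missed by $M$ and whose edges lie alternately outside and inside $M$. Every inner vertex of such a path $R$ lies on an edge of $M$ that belongs to $R$, and $M\mathbin{\triangle}E(R)$ is a matching that covers the vertices covered by $M$ and both ends of $R$. A matching $M$ is maximum if and only if there is no $M$-augmenting path. Repeated augmentation therefore turns any matching $M$ into a maximum matching that covers every vertex covered by $M$.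

\medskip\noindent\textbf{(D) Deleting a vertex.} For every vertex $x$ we have $|\operatorname{def}(H-x)-\operatorname{def}(H)|\le1$. Removing from a maximum matching of $H$ the edge at $x$, if there is one, uncovers at most one vertex of $H-x$; and a maximum matching of $H-x$ misses only one more vertex in $H$.

\medskip\noindent\textbf{(GE) The Gallai--Edmonds theorem} \cite[Theorem~3.2.1]{LP}. A graph is \emph{factor-critical} if deleting any one vertex leaves a graph with a perfect matching; such a graph has an odd number of vertices. Let $D$ be the set of vertices of $H$ missed by some maximum matching, let $A$ be the set of vertices outside $D$ with a neighbor in $D$, let $C=V(H)\setminus(A\cup D)$, and let $d=\operatorname{def}(H)$. Then every component of $H[D]$ is factor-critical, and $H[D]$ has exactly $|A|+d$ components.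

\medskip
We call the vertex set of a component of $H[D]$ a \emph{$D$-component}. By the definition of $A$ there is no edge between $D$ and $C$. So every edge of $H$ that leaves a $D$-component ends in $A$, and the $D$-components are odd components of $H-A$. When $d>0$, the set $A$ is thus a certificate as in (T), with the additional information that its odd components are factor-critical.

\section{Two ways to shrink a port graph}\label{sec:shrink}

To use the minimality of $G$ we need operations that delete non-ports and change the cell in a controlled direction. We use two. Contraction can only lose free sets, and bypassing can only gain them. Lemmas~\ref{lem:contract} and~\ref{lem:bypass} hold for every port graph; minimality enters in Corollary~\ref{cor:minimal}.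

\subsection*{Contraction}
Let $S\subseteq W$ be a set such that $G[S]$ is factor-critical. The port graph $G/S$ arises from $G$ by replacing $S$ with one new non-port $s$, adjacent to every vertex outside $S$ that has a neighbor in $S$. An edge \emph{leaves} $S$ if it has exactly one end in $S$.

\begin{lemma}\label{lem:contract}
We have $K(G/S)\subseteq K(G)$. If $G-F$ has a perfect matching with exactly one edge leaving $S$, then $F\in K(G/S)$.
\end{lemma}

\begin{proof}
Let $M$ be a perfect matching of $G/S-F$, and let $sx\in M$. Choose a neighbor $s'\in S$ of $x$ in $G$. Replacing $sx$ by $s'x$ and a perfect matching of $G[S]-s'$, which exists because $G[S]$ is factor-critical, gives a perfect matching of $G-F$. For the second statement, let $s'x$ with $s'\in S$ be the edge that leaves $S$; delete the matching edges inside $S$ and replace $s'x$ by $sx$.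
\end{proof}

A free set can indeed be lost. If $S$ is a triangle of non-ports and each of its vertices carries one pendant port, then $\emptyset$ is a free set, by a matching with three edges leaving $S$; after contraction only one port can be covered.

\subsection*{Bypass}
Let $e=uv$ be an edge with $u,v\in W$. The \emph{bypass} $G'_e$ arises from $G$ by deleting $u$ and $v$ and joining $x$ to $y$ whenever $x\in N_G(u)\setminus\{v\}$, $y\in N_G(v)\setminus\{u\}$, $x\ne y$, and $xy$ is not yet an edge. The added edges are called \emph{new}. The bypass is a port graph with port set $P$ and $|V|-2$ vertices.

\begin{lemma}\label{lem:bypass}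
We have $K(G)\subseteq K(G'_e)$.
\end{lemma}

\begin{proof}
Let $M$ be a perfect matching of $G-F$. If $uv\in M$, delete it. Otherwise $M$ contains edges $ux$ and $vy$ with $x\ne v$, $y\neq u$ and $x\ne y$; replace them by $xy$, which is an edge of $G'_e$.
\end{proof}

The new edges record that $x$ and $y$ can be covered through $u$ and $v$. They forget that this can be done for one pair $x,y$ only. In the double star the bypass is the $4$-cycle (Figure~\ref{fig:star}, middle), a perfect matching of it uses two new edges, and the cell gains $\emptyset$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,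
  pt/.style={circle,draw,fill=white,inner sep=2pt},
  np/.style={circle,draw,fill=black,inner sep=2pt}]
\begin{scope}
\node[pt,label=left:$a$] (a) at (0,1) {};
\node[pt,label=left:$c$] (c) at (0,-1) {};
\node[pt,label=right:$b$] (b) at (3,1) {};
\node[pt,label=right:$d$] (d) at (3,-1) {};
\node[np,label=above:$u$] (u) at (1,0) {};
\node[np,label=above:$v$] (v) at (2,0) {};
\draw (a)--(u)--(c) (b)--(v)--(d) (u)--(v);
\end{scope}
\begin{scope}[xshift=4.9cm]
\node[pt,label=left:$a$] (a) at (0,1) {};
\node[pt,label=left:$c$] (c) at (0,-1) {};
\node[pt,label=right:$b$] (b) at (2,1) {};
\node[pt,label=right:$d$] (d) at (2,-1) {};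
\draw (a)--(b)--(c)--(d)--(a);
\end{scope}
\begin{scope}[xshift=8.8cm]
\node[pt,label=left:$a$] (a) at (0,1) {};
\node[pt,label=left:$c$] (c) at (0,-1) {};
\node[pt,label=right:$b$] (b) at (3,1) {};
\node[pt,label=right:$d$] (d) at (3,-1) {};
\node[np,label=above:$u$] (u) at (1,0.5) {};
\node[np,label=above:$v$] (v) at (2,0.5) {};
\node[np,label=below:$u_1$] (x) at (1,-0.5) {};
\node[np,label=below:$v_1$] (y) at (2,-0.5) {};
\draw (a)--(u)--(c)--(x)--(a) (b)--(v)--(d)--(y)--(b) (u)--(v)--(x)--(y)--(u);
\end{scope}
\end{tikzpicture}
\caption{Ports are white and non-ports are black. Left: the double star, in which the four ports cannot all be covered. Middle: its bypass at the edge $uv$. Right: the double star with one added copy $u_1,v_1$ of the pair $u,v$. The middle and right graphs have perfect matchings.}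
\label{fig:star}
\end{figure}

\begin{definition}
An edge $e\in M_0$ \emph{guards} the forbidden set $J\in\mathcal J$ if $J\in K(G'_e)$.
\end{definition}

\begin{corollary}\label{cor:minimal}
Under the standing assumptions the following hold.
\begin{enumerate}
\item[(a)] Every edge $e\in M_0$ guards some forbidden set.
\item[(b)] If $S\subseteq W$, $|S|\ge3$ and $G[S]$ is factor-critical, then there is $F\in K$ such that at least three edges of $M_F$ leave $S$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The graph $G'_e$ has fewer vertices than $G$, so $K(G'_e)\ne K$, and by Lemma~\ref{lem:bypass} there is $J\in K(G'_e)\setminus K$. Since $|J|\equiv|V|-2\equiv k\pmod 2$, the set $J$ is forbidden.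

(b) The set $S$ is odd and each $M_F$ covers it, so the number of edges of $M_F$ leaving $S$ is odd. If it were $1$ for all $F\in K$, both parts of Lemma~\ref{lem:contract} together would give $K(G/S)=K$, and $G/S$ has fewer vertices than $G$.
\end{proof}

\section{A forbidden set has few guards}\label{sec:guards}

By Corollary~\ref{cor:minimal}(a), a bound on the number of guards of one forbidden set bounds $n$. Fix $J\in\mathcal J$ for this section. Let $Q=P\setminus J$, $q=|Q|$ and $H=G-J$, and let $D,A,C,d$ be the Gallai--Edmonds data of $H$. The reason for looking at them is this: $A$ certifies that $J\notin K$, and an edge can guard $J$ only if its bypass destroys the certificate. A $D$-component is \emph{portless} if it contains no port, and \emph{large} if it has at least three vertices. Being odd, a $D$-component is either large or a single vertex.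

\begin{lemma}\label{lem:numbers}
We have $2\le d\le q\le k$, and at least $|A|+d-q$ of the $D$-components are portless.
\end{lemma}

\begin{proof}
The graph $H$ has $2n+q$ vertices, an even number, and no perfect matching; so $d\ge2$. The matching $M_0$ of $H$ misses only the $q$ vertices of $Q$; so $d\le q$. The ports in $H$ are the elements of $Q$, so at most $q$ of the $|A|+d$ components contain a port.
\end{proof}

In particular $k\ge2$ whenever a forbidden set exists, and then $c=(k-2)(1+|K|/2)$. The set $A$ may be very large, but Lemma~\ref{lem:numbers} says that it has almost no slack: a matching that covers $W$ sends an edge out of each portless component, and within $H$ these edges use up all but $q-d$ vertices of $A$. Two examples show how this is used and what can go wrong.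

\begin{example}[A guard and a non-guard]\label{ex:eight}
In the double star replace the edge $au$ by a path $a\,w_1w_2\,u$ with two new non-ports, and let $M_0=\{uv,w_1w_2\}$ and $J=\emptyset$, so that $H$ is the whole graph and $q=4$. Every edge meets $\{w_1,u,v\}$, so a matching has at most three edges. The matchings $\{w_1w_2,uc,vb\}$, $\{aw_1,uc,vd\}$ and $\{aw_1,w_2u,vb\}$ have three edges and miss $\{a,d\}$, $\{w_2,b\}$ and $\{c,d\}$; and every matching with three edges covers $w_1,u,v$. Hence the deficiency is $2$, $D=\{a,b,c,d,w_2\}$, $A=\{w_1,u,v\}$ and $C=\emptyset$. There are five $D$-components, all single vertices, and $|A|+2-q=1$ of them, $\{w_2\}$, is portless. The edge $w_1w_2$ joins $A$ to it. Its bypass removes one vertex from $A$ and one odd component, and the new edge $au$ has an end in $A$; the certificate survives, and we are back at the double star. The edge $uv$ lies inside $A$. Its bypass removes two vertices from $A$ and adds the edges from $\{w_2,c\}$ to $\{b,d\}$, and $\{aw_1,w_2b,cd\}$ is a perfect matching. So $uv$ guards $\emptyset$ and $w_1w_2$ does not.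
\end{example}

\begin{example}[Large components can carry many guards]\label{ex:triangles}
Let $P=\{a,b\}$. For $i=1,\dots,m$ take a triangle $v_is_it_i$ and a vertex $u_i$ adjacent to $a$, $b$ and $v_i$, and let $M_0$ consist of the edges $u_iv_i$ and $s_it_i$. Deleting $u_1,\dots,u_m$ leaves $m+2$ odd components, so by (T) and parity the cell is $\{P\}$. The bypass of $u_iv_i$ contains the edges $as_i$ and $bt_i$, which extend to a perfect matching by the edges of $M_0$ with index different from $i$. So bypassing any of the $m$ edges $u_iv_i$ puts $\emptyset$ into the cell, and $m$ is arbitrary. This graph is not a smallest realization: each triangle can be contracted without changing the cell.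
\end{example}

The next lemma shows that Example~\ref{ex:eight} is typical, and Lemma~\ref{lem:large} shows that minimality excludes Example~\ref{ex:triangles}.

\begin{lemma}[Where guards lie]\label{lem:where}
If $e=uv\in M_0$ guards $J$, then $e$ has an end in $A$, and $e$ does not join $A$ to a $D$-component consisting of one vertex.
\end{lemma}

\begin{proof}
Let $H'=G'_e-J$. It arises from $H$ by deleting $u,v$ and adding edges $xy$ with $x\in N_H(u)\setminus\{v\}$ and $y\in N_H(v)\setminus\{u\}$. We show that in each excluded case $H'$ has no perfect matching, so that $e$ does not guard $J$. If $u,v\notin A$, then, since $uv$ is an edge of $H$ and there are no edges between $D$ and $C$, either $u,v\in C$ or $u,v$ lie in one $D$-component.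

\emph{Case $u,v\in C$.} All neighbors of $u$ and $v$ in $H$ lie in $C\cup A$, so no new edge meets $D$. All $|A|+d$ $D$-components are odd components of $H'-A$, and (T) applies.

\emph{Case $u,v\in S$ for a $D$-component $S$.} All neighbors of $u$ and $v$ in $H$ lie in $S\cup A$, and so do the new edges. The $|A|+d-1$ other $D$-components are odd components of $H'-A$. The set $S\setminus\{u,v\}$ is odd, and no edge of $H'-A$ leaves it, so it is a union of components of $H'-A$ of which at least one is odd. Again $H'-A$ has at least $|A|+d>|A|$ odd components.

\emph{Case $u\in A$ and $\{v\}$ a $D$-component} (the case with $u$ and $v$ exchanged differs only in the names). Let $A'=A\setminus\{u\}$. Since $N_H(v)\subseteq A$, every new edge has an end in $A'$, and so $H'-A'=H-A-v$. The $D$-components other than $\{v\}$ are odd components of this graph, and there are $|A|+d-1=|A'|+d>|A'|$ of them.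
\end{proof}

It remains to bound the number of large portless components. They are factor-critical, so Corollary~\ref{cor:minimal}(b) assigns to each of them a matching $M_F$ that sends out at least three edges. The lack of slack in $A$ allows each $M_F$ to do this only a few times.

\begin{lemma}[Few large components]\label{lem:large}
The number $r$ of large portless $D$-components is at most $|K|(k-2)/2$.
\end{lemma}

\begin{proof}
Fix $F\in K$. For a portless $D$-component $S$ let $x_S$ be the number of edges of $M_F$ leaving $S$. Since $S\subseteq W$ is odd and covered by $M_F$, the number $x_S$ is odd, and in particular $x_S\geq1$. An edge of $G$ leaving $S$ ends in $A$ or in $J=V\setminus V(H)$, and an edge of $M_F$ does not end in $F$. The edges counted by the numbers $x_S$ have distinct ends in $A\cup(J\setminus F)$, so $\sum_Sx_S\le|A|+|J|$, where the sum is over the portless components. By Lemma~\ref{lem:numbers},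
\[
\sum_S(x_S-1)\le|A|+|J|-(|A|+d-q)=k-d\le k-2 .
\]
All terms are nonnegative, and a component with $x_S\ge3$ contributes at least $2$. So at most $(k-2)/2$ portless components have $x_S\ge3$.

A large portless $D$-component $S$ lies in $W$, and $G[S]=H[S]$ is factor-critical by (GE). By Corollary~\ref{cor:minimal}(b) it has $x_S\ge3$ for at least one of the $|K|$ choices of $F$.
\end{proof}

\begin{proposition}\label{prop:guards}
Every forbidden set $J$ has at most $c$ guards.
\end{proposition}

\begin{proof}
At most $|A|$ edges of the matching $M_0$ have an end in $A$, and by Lemma~\ref{lem:where} the guards are among them. Let $\{w\}$ be a portless $D$-component with one vertex. The edge of $M_0$ at $w$ lies in $G[W]\subseteq H$, so its other end is in $A$, and by Lemma~\ref{lem:where} it is not a guard. Different components give different edges, and by Lemma~\ref{lem:numbers} there are at least $|A|+d-q-r$ such components. The number of guards is therefore at most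
\[
|A|-(|A|+d-q-r)=q-d+r\le(k-2)+\frac{|K|(k-2)}{2}=c,
\]
by Lemmas~\ref{lem:numbers} and~\ref{lem:large}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:decidable}]
Under the standing assumptions each of the $n$ edges of $M_0$ guards a forbidden set, by Corollary~\ref{cor:minimal}(a), and each forbidden set has at most $c$ guards. Hence $n\le c\,|\mathcal J|\le c\,2^k$, and Lemma~\ref{lem:reduction} gives the bound.

The decision procedure accepts if $K=\emptyset$. Otherwise it computes the bound $m$, runs through the finitely many graphs on the vertex sets formed by $P$ and the first $i$ elements of a fixed infinite list of new vertices, for $0\le i\le m-k$, computes their cells from \eqref{eq:cell}, and accepts exactly when one of them equals $K$.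
\end{proof}

\section{Copies in place of a bypass}\label{sec:copies}

The factor $2^k$ comes from counting all forbidden sets. To improve it we show that polynomially many forbidden sets are enough to account for all edges of $M_0$. The tool is a matrix with rows indexed by forbidden sets and columns by edges of $M_0$, whose nonzero entries mark guards and whose rank is small. The bypass is not suited to this purpose, because it may add arbitrarily many edges. We replace it by an operation that keeps $G$ as an induced subgraph and adds a bounded number of vertices. Since the bypass lets the pair $u,v$ serve many pairs $x,y$ at once, the natural substitute is to add copies of $u$ and $v$.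

Let $e=uv\in M_0$ and $j\ge0$. The port graph $G^j_e$ arises from $G$ by adding non-ports $u_1,\dots,u_j,v_1,\dots,v_j$, where each $u_i$ is adjacent to all vertices of $N_G(u)$ and to all $v_l$, and each $v_i$ is adjacent to all vertices of $N_G(v)$ and to all $u_l$ (Figure~\ref{fig:star}, right). Put $u_0=u$ and $v_0=v$. The \emph{$u$-copies} $u_0,\dots,u_j$ all have the neighborhood $(N_G(u)\setminus\{v\})\cup\{v_0,\dots,v_j\}$, and the \emph{$v$-copies} $v_0,\dots,v_j$ all have the neighborhood $(N_G(v)\setminus\{u\})\cup\{u_0,\dots,u_j\}$. Adding the edge $u_{j+1}v_{j+1}$ to a matching shows that
\begin{equation}\label{eq:chain}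
K=K(G^0_e)\subseteq K(G^1_e)\subseteq K(G^2_e)\subseteq\cdots .
\end{equation}

\begin{lemma}\label{lem:union}
We have $K(G'_e)=\bigcup_{j\ge0}K(G^j_e)$.
\end{lemma}

\begin{proof}
Let $M$ be a perfect matching of $G'_e-F$ whose new edges are $x_1y_1,\dots,x_my_m$, with $x_i\in N_G(u)\setminus\{v\}$ and $y_i\in N_G(v)\setminus\{u\}$. If $m=0$, then $M\cup\{uv\}$ is a perfect matching of $G-F$. If $m\ge1$, replacing each $x_iy_i$ by $x_iu_{i-1}$ and $y_iv_{i-1}$ gives a perfect matching of $G^{m-1}_e-F$.

Conversely, let $M$ be a perfect matching of $G^j_e-F$. Delete the edges of $M$ that join a $u$-copy to a $v$-copy. This leaves the same number $m$ of $u$-copies and of $v$-copies still covered. They are matched to vertices $x_1,\dots,x_m\in N_G(u)\setminus\{v\}$ and $y_1,\dots,y_m\in N_G(v)\setminus\{u\}$, and these $2m$ vertices are distinct. Replacing the $2m$ edges at the copies by the edges $x_iy_i$ of $G'_e$ gives a perfect matching of $G'_e-F$.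
\end{proof}

So the chain \eqref{eq:chain} increases somewhere when $e$ is a guard, and we need it to increase within a bounded number of steps. The idea is a pigeonhole argument. An augmenting path can pass through an edge $u_iv_i$ in two directions; among three such edges two are passed in the same direction, and since copies have equal neighborhoods the path can skip one of them. To set this up we need a matching that contains three edges $u_iv_i$ and misses only two vertices. This is where $P\in K$ is used.

\begin{lemma}[Two copies suffice]\label{lem:two}
If $K(G^2_e)=K$, then $K(G^j_e)=K$ for all $j\ge0$.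
\end{lemma}

\begin{proof}
Write $G^i=G^i_e$. Suppose the statement fails. By \eqref{eq:chain} there are $j\ge2$ and $F\subseteq P$ with $K(G^i)=K$ for $0\le i\le j$ and $F\in K(G^{j+1})\setminus K$. Let $\delta_i=\operatorname{def}(G^i-F)$ for $0\le i\le j+1$. The graphs $G^i-F$ have an even number of vertices, like $G^{j+1}-F$, so all $\delta_i$ are even. Moreover $\delta_{j+1}=0$ and $\delta_i\ge2$ for $i\le j$. Since $G^{i-1}=G^i-\{u_i,v_i\}$, fact (D) gives $\delta_{i-1}\le\delta_i+2$. In particular $\delta_j=2$.

\emph{Step 1: $\delta_i=2$ for all $i\le j$.} Otherwise take the largest $i\le j$ with $\delta_{i-1}>2$. Then $\delta_i=2$ and $\delta_{i-1}=4$. The matching $M_0\cup\{u_1v_1,\dots,u_iv_i\}$ of $G^i-F$ covers all non-ports. By (B) some maximum matching of $G^i-F$ covers all non-ports, and it misses exactly two vertices, which are ports $p,p'\notin F$. Thus $F\cup\{p,p'\}\in K(G^i)$. On the other hand, (D) gives $\operatorname{def}(G^{i-1}-F-\{p,p'\})\ge\delta_{i-1}-2=2$, so $F\cup\{p,p'\}\notin K(G^{i-1})$. This contradicts $K(G^{i-1})=K=K(G^i)$.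

\emph{Step 2: augmenting paths through three copies.} Since $j\ge2$, we may take a maximum matching $M$ of $G^{j-2}-F$. By Step~1 it misses exactly two vertices $z,z'$. Let $f_i=u_iv_i$ for $i\in\{j-1,j,j+1\}$, let $\Gamma=G^{j+1}-F$, and let $M^+=M\cup\{f_{j-1},f_j,f_{j+1}\}$. This is a matching of $\Gamma$ that misses exactly $z$ and $z'$. As $\Gamma$ has a perfect matching, (B) gives an $M^+$-augmenting path, and its ends are $z$ and $z'$.

We claim that every $M^+$-augmenting path $R$ contains all three edges $f_i$. Suppose that $R$ does not contain $f_i$. Then $R$ avoids $u_i$ and $v_i$, since these are not ends of $R$ and an inner vertex of $R$ has its $M^+$-edge on $R$. So $M^+\mathbin{\triangle}E(R)$ is a perfect matching of $\Gamma$ that contains $f_i$, and $\Gamma-\{u_i,v_i\}$ has a perfect matching. Renumbering the copies identifies this graph with $G^j-F$, which contradicts $\delta_j=2$.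

\emph{Step 3: the shortcut.} Traverse an $M^+$-augmenting path $R$ from $z$ to $z'$. Two of the three edges, $f_\alpha$ and later $f_\beta$, are traversed in the same direction. The construction of $G^{j+1}$ is symmetric in $u$ and $v$, so we may assume that the direction is from the $u$-copy to the $v$-copy:
\[
R=z\cdots u_\alpha v_\alpha\cdots u_\beta v_\beta\,w\cdots z' ,
\]
where the vertex $w$ after $v_\beta$ exists because $v_\beta\neq z'$. The vertices $v_\alpha$ and $v_\beta$ have the same neighbors, so $v_\alpha w$ is an edge, and it is not in $M^+$ because $w\ne u_\alpha$. Hence $z\cdots u_\alpha v_\alpha\,w\cdots z'$ is an $M^+$-augmenting path that does not contain $f_\beta$, contrary to Step~2.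
\end{proof}

\begin{corollary}\label{cor:star}
\begin{enumerate}
\item[(a)] For every $e\in M_0$ there is $J\in\mathcal J$ with $J\in K(G^2_e)$.
\item[(b)] For every $J\in\mathcal J$ at most $c$ edges $e\in M_0$ satisfy $J\in K(G^2_e)$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) By Corollary~\ref{cor:minimal}(a) we have $K(G'_e)\ne K$. Lemma~\ref{lem:union} gives $K(G^j_e)\neq K$ for some $j$, and Lemma~\ref{lem:two} gives $K(G^2_e)\ne K$. By \eqref{eq:chain} there is $J\in K(G^2_e)\setminus K$, and $|J|\equiv|V|+4\equiv k\pmod2$.

(b) By Lemma~\ref{lem:union}, $J\in K(G^2_e)$ implies that $e$ guards $J$. Apply Proposition~\ref{prop:guards}.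
\end{proof}

\section{The rank bound}\label{sec:rank}

A matrix whose rows have few nonzero entries and whose columns are all nonzero cannot have many more columns than its rank.

\begin{lemma}\label{lem:rank}
Let $t$ be a matrix of rank $\rho$ over a field, with $n$ columns, none of them zero, and with at most $c$ nonzero entries in each row. Then $n\le c\rho$.
\end{lemma}

\begin{proof}
Choose $\rho$ rows that span the row space. If all of them vanished in some column, every row would vanish there. So each column contains a nonzero entry of one of the chosen rows, and these rows have at most $c\rho$ nonzero entries together.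
\end{proof}

By Corollary~\ref{cor:star} it is enough to find a matrix $t=(t(J,e))_{J\in\mathcal J,\,e\in M_0}$ of small rank with $t(J,e)\ne0$ if and only if $J\in K(G^2_e)$. Pfaffians provide the entries. The perfect matching $M_0$ of $G[W]$ allows us to eliminate $W$, so that only the ports and the four added vertices remain as indices.

\subsection*{Pfaffians and Tutte matrices}
Let $B$ be a skew-symmetric matrix over a field of characteristic $0$, with rows and columns indexed by a linearly ordered set. For index sets $Y,Y'$ we write $B[Y,Y']$ for the submatrix with rows $Y$ and columns $Y'$, and $B[Y]=B[Y,Y]$. A \emph{pairing} $\pi$ of $Y$ is a partition of $Y$ into pairs $\{x_i,y_i\}$ with $x_i<y_i$. Its sign $\operatorname{sgn}\pi$ is $(-1)^{\iota}$, where $\iota$ is the number of inversions of the word $x_1y_1x_2y_2\cdots$. Exchanging two pairs is an even permutation, so the sign does not depend on the order of the pairs. For $|Y|$ even the \emph{Pfaffian} is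
\[
\operatorname{Pf}B[Y]=\sum_{\pi}\operatorname{sgn}\pi\prod_iB_{x_iy_i},
\]
summed over all pairings of $Y$, with $\operatorname{Pf}B[\emptyset]=1$. It satisfies $\det B[Y]=(\operatorname{Pf}B[Y])^2$.

For a graph with linearly ordered vertices and one indeterminate $\xi_{xy}$ for each edge $xy$, the \emph{Tutte matrix} $X$ has entries $X_{xy}=\xi_{xy}=-X_{yx}$ for adjacent $x<y$, and $0$ elsewhere. \emph{Tutte's criterion} says that for $|Y|$ even the subgraph induced on $Y$ has a perfect matching if and only if $\det X[Y]\ne0$. Indeed, the nonzero terms of $\operatorname{Pf}X[Y]$ correspond to the perfect matchings, and they are distinct monomials, which cannot cancel.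

\subsection*{Eliminating the non-ports}
Assume $n\ge1$. Use the same four names $Z=\{u_1,v_1,u_2,v_2\}$ for the added vertices of every graph $G^2_e$, and fix a linear order on $V\cup Z$ in which $Z$ comes last. Let $\mathbb F$ be the field obtained from $\mathbb Q$ by adjoining one indeterminate for each edge of $G$ and, separately for each $e\in M_0$, one for each edge of $G^2_e$ that is not in $G$. Let $X$ be the Tutte matrix of $G$ and $X_e$ that of $G^2_e$. Every added edge meets $Z$, so $X_e[V]=X$. By Tutte's criterion $X[W]$ is nonsingular. Define the Schur complement
\[
B_e=X_e[P\cup Z]-X_e[P\cup Z,W]\;X[W]^{-1}\,X_e[W,P\cup Z].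
\]
It is skew-symmetric: $X[W]^{-1}$ is skew-symmetric and $X_e[W,P\cup Z]^{\top}=-X_e[P\cup Z,W]$, so transposing the triple product produces three minus signs. The submatrix $B=B_e[P]=X[P]-X[P,W]X[W]^{-1}X[W,P]$ does not depend on $e$. For $Y\subseteq P\cup Z$, subtracting $X_e[Y,W]X[W]^{-1}$ times the rows $W$ from the rows $Y$ makes $X_e[W\cup Y]$ block triangular, and so
\[
\det X_e[W\cup Y]=\det X[W]\cdot\det B_e[Y].
\]
Let $J\subseteq P$ with $|J|\equiv k\pmod 2$, and let $Q=P\setminus J$. Taking $Y=Q$ and $Y=Q\cup Z$, we obtain from Tutte's criterion
\begin{equation}\label{eq:pf}
J\in K\iff\operatorname{Pf}B[Q]\ne0,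
\qquad
J\in K(G^2_e)\iff\operatorname{Pf}B_e[Q\cup Z]\ne0 .
\end{equation}

\begin{example}\label{ex:pfstar}
For the double star, order the ports as $a<b<c<d$ and let $\zeta=X_{uv}$. The inverse of $X[W]$ has entries $-1/\zeta$ at $(u,v)$ and $1/\zeta$ at $(v,u)$. Hence $B_{xy}=X_{xu}X_{vy}/\zeta$ for $x\in\{a,c\}$ and $y\in\{b,d\}$, while $B_{ac}=B_{bd}=0$. The nonzero entries of $B$ sit on the edges of the bypass, but they are not independent:
\[
\operatorname{Pf}B[P]=B_{ab}B_{cd}-B_{ad}B_{cb}=\bigl(X_{au}X_{vb}X_{cu}X_{vd}-X_{au}X_{vd}X_{cu}X_{vb}\bigr)/\zeta^2=0 ,
\]
in agreement with $\emptyset\notin K$. The bypass replaces these entries by independent indeterminates, and the cancellation disappears.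
\end{example}

For $J\in\mathcal J$ and $e\in M_0$ put $t(J,e)=\operatorname{Pf}B_e[Q\cup Z]$ with $Q=P\setminus J$. The dependence on $e$ enters only through entries of $B_e$ with an index in $Z$, and a pairing has at most four pairs that meet $Z$. This is the reason for the low rank.

\begin{lemma}\label{lem:lowrank}
The matrix $t$ has rank at most $\binom k2+\binom k4$ over $\mathbb F$.
\end{lemma}

\begin{proof}
For $R\subseteq P$ let $\Pi(R)$ be the set of pairings of $R\cup Z$ in which every element of $R$ is paired with an element of $Z$, and let
\[
\beta_e(R)=\sum_{\pi\in\Pi(R)}\operatorname{sgn}\pi\prod_i(B_e)_{x_iy_i}.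
\]
This element depends on $e$ and $R$ only. The set $\Pi(R)$ is empty unless $|R|\le4$ and $|R|$ is even.

Let $J\in\mathcal J$ and $Q=P\setminus J$. Given a pairing $\pi$ of $Q\cup Z$, let $R$ be the set of elements of $Q$ that are paired with elements of $Z$. Then $\pi$ is the union of a pairing $\pi_1$ of $Q\setminus R$ and a pairing $\pi_2\in\Pi(R)$, and every such triple $(R,\pi_1,\pi_2)$ arises from exactly one $\pi$. Write the pairs of $\pi_1$ before those of $\pi_2$. The inversions of the resulting word are those inside the word of $\pi_1$, those inside the word of $\pi_2$, and the pairs $(x,y)$ with $x\in Q\setminus R$, $y\in R\cup Z$ and $x>y$. As $Z$ comes last, $y\in R$ in the third kind. So $\operatorname{sgn}\pi=\sigma(Q,R)\operatorname{sgn}\pi_1\operatorname{sgn}\pi_2$ with a sign $\sigma(Q,R)$ that depends on $Q$ and $R$ only. The factors belonging to $\pi_1$ are entries of $B$. Summing over $\pi_1$ and $\pi_2$ gives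
\[
t(J,e)=\sum_{R\subseteq Q,\ |R|\in\{0,2,4\}}\sigma(Q,R)\,\operatorname{Pf}B[Q\setminus R]\;\beta_e(R).
\]
The term with $R=\emptyset$ contains the factor $\operatorname{Pf}B[Q]$, which is $0$ by \eqref{eq:pf} because $J\notin K$. Put $\alpha(J,R)=\sigma(Q,R)\operatorname{Pf}B[Q\setminus R]$ if $R\subseteq Q$ and $\alpha(J,R)=0$ otherwise. Then $t(J,e)=\sum_R\alpha(J,R)\beta_e(R)$, where $R$ runs over the subsets of $P$ with two or four elements. This writes $t$ as a product of two matrices with inner dimension $\binom k2+\binom k4$.
\end{proof}

\begin{proof}[Proof of the bound in Theorem~\ref{thm:np}]
Under the standing assumptions we show that $n\le c\left(\binom k2+\binom k4\right)$; Lemma~\ref{lem:reduction} then gives the bound. For $n=0$ there is nothing to prove. For $n\ge1$, the second equivalence in \eqref{eq:pf} and Corollary~\ref{cor:star} show that no column of $t$ is zero and that every row has at most $c$ nonzero entries. Apply Lemmas~\ref{lem:rank} and~\ref{lem:lowrank}.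
\end{proof}

\section{Verifying a realization in polynomial time}\label{sec:np}

The input lists the elements of $P$ and the members of $K$, so its length is at least $k+|K|$, and for $K\neq\emptyset$ a realization as in Theorem~\ref{thm:np} has polynomial size. It remains to test $K(G)=K$ for a given port graph $G$ in polynomial time. The inclusion $K\subseteq K(G)$ costs $|K|$ matching computations. For the other inclusion we cannot afford to try all $2^k$ subsets of $P$, so we build $K(G)$ port by port and stop as soon as it is seen to be too large.

Let $G$ be any port graph with $P=\{p_1,\dots,p_k\}$. For $0\le i\le k$ put $P_i=\{p_1,\dots,p_i\}$, $U_i=P\setminus P_i$, and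
\[
L_i=\{F\cap P_i:\ F\in K(G)\}.
\]
A member of $L_i$ is a decision, free or covered, for the first $i$ ports that extends to a member of $K(G)$. We have $|L_i|\le|K(G)|$ and $L_k=K(G)$, and for $i\geq1$ every member of $L_i$ has the form $I$ or $I\cup\{p_i\}$ with $I\in L_{i-1}$.

\begin{lemma}\label{lem:test}
Let $I\subseteq P_i$. Let $G^*$ arise from $G-I$ by joining all nonadjacent pairs of vertices of $U_i$ and, if $|V\setminus I|$ is odd, adding one vertex $z$ adjacent to all vertices of $U_i$. Then $I\in L_i$ if and only if $G^*$ has a perfect matching.
\end{lemma}

\begin{proof}
Let $F\in K(G)$ with $F\cap P_i=I$, and let $M$ be a perfect matching of $G-F$. The vertices of $G^*$ missed by $M$ are those of $F\cap U_i$, together with $z$ if it is present. They form a clique of $G^*$, and their number is even because $G^*$ has an even number of vertices. Pairing them off extends $M$ to a perfect matching of $G^*$. Conversely, delete from a perfect matching of $G^*$ the edges that are not in $G$. What remains is a matching of $G-I$ that misses only a set $I'\subseteq U_i$, so $F=I\cup I'\in K(G)$ and $F\cap P_i=I$.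
\end{proof}

\begin{proof}[Proof that $KC\in\mathrm{NP}$]
If $K=\emptyset$, accept. Otherwise the certificate is a port graph $G$ with port set $P$ whose number of vertices is within the bound of Theorem~\ref{thm:np}. Compute $L_0,L_1,\dots,L_k$ in turn: $L_0$ by testing $I=\emptyset$, and $L_i$ by testing the $2|L_{i-1}|$ candidates $I$ and $I\cup\{p_i\}$ with $I\in L_{i-1}$. By Lemma~\ref{lem:test} each test asks whether a graph with at most $|V|+1$ vertices has a perfect matching, and Edmonds' matching algorithm answers this in polynomial time. If $|L_i|>|K|$ for some $i$, then $|K(G)|>|K|$, and we reject. Otherwise at most $1+2k|K|$ tests are made, and we accept exactly when $L_k=K$. A Kekul\'e cell has an accepted certificate by the bound proved in Section~\ref{sec:rank}, and an accepted certificate is a realization of $K$. This completes the proof of Theorem~\ref{thm:np}.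
\end{proof}

\begin{remark}
The factor $|K|$ enters the bounds only through Lemma~\ref{lem:large}, where each large portless component is charged to one member of $K$. We do not know whether this factor can be removed from Theorem~\ref{thm:np}, that is, whether the number of vertices can be bounded by a polynomial in $k$ alone.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ports}
\emph{Graph theory for alternating hydrocarbons with attached ports},
\texttt{https://www.rug.nl/\allowbreak research/\allowbreak portal/\allowbreak files/\allowbreak 2380532/\allowbreak 2013IndagMathHesselink.pdf}.

\bibitem{LP}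
Lov\'asz and Plummer, \emph{Matching Theory}.

\end{thebibliography}
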